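\title{Counterexamples to a decomposition conjecture for balanced bipartite graphs}

\begin{abstract}
A bipartite graph is balanced if every hole has length divisible by $4$, and restricted balanced if every cycle has. We disprove the conjecture that every balanced bipartite graph that is not restricted balanced either belongs to an explicit family $W_{pq}$ or has a 1-join, a 2-join or a biclique cutset. The first counterexample has $33$ nodes. Like $W_{pq}$, it consists of a hole and a biclique whose nodes have two neighbors each on the hole. We classify, under mild attachment hypotheses, the balanced graphs formed by a hole and a biclique that have none of the three decompositions, and we give a second infinite family of counterexamples in which the nodes off the hole do not form a biclique.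
\end{abstract}

\section{The conjecture}\label{sec:intro}

All graphs in this paper are finite, simple and bipartite, and the length of a path or a cycle is its number of edges. A \emph{hole} is a chordless cycle of length at least $4$, that is, a cycle that is an induced subgraph. A \emph{biclique} is a complete bipartite graph with at least one node on each side. A single edge is a biclique. So is the \emph{star} $\{c\}\cup N(c)$ formed by a node $c$ of positive degree and all its neighbors, because the neighbors of a node in a bipartite graph are pairwise nonadjacent.

Every cycle of a bipartite graph has length $0$ or $2$ modulo $4$. A graph $G$ is \emph{balanced} if every hole has length $\equiv 0\pmod 4$, and \emph{restricted balanced} if every cycle, chordless or not, has length $\equiv 0\pmod 4$. In matrix terms, let $M$ be the $0,1$ matrix whose rows and columns are indexed by the two sides of $G$ and whose ones mark the edges. A square submatrix of $M$ with exactly two ones in each row and column is an induced subgraph in which all degrees are $2$, hence a union of holes, and its order is half the number of its nodes. So $G$ is balanced exactly when $M$ has no such submatrix of odd order.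

A graph that is balanced but not restricted balanced contains cycles of length $\equiv 2\pmod 4$, and every one of them has a chord. The conjecture studied here proposes that such a graph falls apart along bicliques, in one of the following three ways: along the edges of one biclique, along the edges of two, or along the nodes of one.

\begin{itemize}
\item A \emph{1-join} of $G$ is a partition $V(G)=M_1\cup M_2$ with $|M_1|,|M_2|\ge 2$ and nonempty sets $A_1\subseteq M_1$, $A_2\subseteq M_2$ such that every node of $A_1$ is adjacent to every node of $A_2$ and there are no other edges between $M_1$ and $M_2$.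
\item A \emph{2-join} of $G$ is a partition $V(G)=M_1\cup M_2$ with disjoint nonempty sets $A_1,B_1\subseteq M_1$ and disjoint nonempty sets $A_2,B_2\subseteq M_2$ such that every node of $A_1$ is adjacent to every node of $A_2$, every node of $B_1$ is adjacent to every node of $B_2$, there are no other edges between $M_1$ and $M_2$, and, for $i=1,2$, the set $M_i$ contains a path with one end in $A_i$ and the other in $B_i$, and $M_i$ does not induce a chordless path if $|A_i|=|B_i|=1$.
\item A \emph{biclique cutset} of $G$ is a set $S\subseteq V(G)$ that induces a biclique and whose removal disconnects $G$.
\end{itemize}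
The last clause in the definition of a 2-join prevents a trivial decomposition in which $M_1$ is a path of nodes of degree $2$ and the two bicliques are the two edges that leave it.

The simplest graphs that are balanced but not restricted balanced do decompose. A $6$-cycle with one chord has two holes, both of length $4$, and the two ends of the chord form a biclique cutset. In $K_{3,3}$ all holes have length $4$, there is a $6$-cycle, and the bipartition itself is a 1-join. For a third example take an $8$-cycle with nodes $0,\dots,7$ and a node $c$ adjacent to $0,2,4,6$. A hole through $c$ consists of $c$ and a subpath of the $8$-cycle between two consecutive neighbors of $c$, so it has length $4$; the cycle $c,0,1,2,3,4,c$ has length $6$; and removing the star of $c$ leaves four isolated nodes.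

Not every such graph decomposes. Let $p,q\ge 2$. Let $H$ be a hole on which distinct nodes
\[
u_1,\dots,u_p,\;v_1,\dots,v_q,\;w_1,\dots,w_p,\;x_1,\dots,x_q
\]
appear in this cyclic order, not necessarily adjacent. Let $Y=\{y_1,\dots,y_p\}$ and $Z=\{z_1,\dots,z_q\}$ be sets of further nodes that induce a biclique with sides $Y$ and $Z$. Join $y_i$ to $u_i$ and $w_i$ for $1\le i\le p$, join $z_j$ to $v_j$ and $x_j$ for $1\le j\le q$, and add no other edges. Any balanced graph of this form is called a $W_{pq}$. It is known that the graphs $W_{pq}$ have no 1-join, no 2-join and no biclique cutset, and this fact is recovered in Section~\ref{sec:class}. The following conjecture from \cite{DBM} says that they are the only exceptions.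

\begin{quote}
\textbf{Conjecture.} \emph{Every balanced bipartite graph that is not restricted balanced is either a $W_{pq}$ or has a 1-join, a 2-join or a biclique cutset.}
\end{quote}

We call a graph a \emph{counterexample} if it is balanced, is not restricted balanced, is not a $W_{pq}$ for any $p,q\ge2$, and has no 1-join, no 2-join and no biclique cutset. Let $G_0$ be the graph on $33$ nodes that consists of a cycle with nodes $0,1,\dots,27$ in this order, nodes $y_1,y_2,y_3,z_1,z_2$ with all six edges $y_iz_j$, and edges from these five nodes to the cycle as follows:
\[
y_1:\ 0,18;\qquad y_2:\ 4,14;\qquad y_3:\ 8,22;\qquad z_1:\ 9,23;\qquad z_2:\ 13,27.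
\]

\begin{theorem}\label{thm:main}
The graph $G_0$ is balanced, is not restricted balanced, is not a $W_{pq}$, and has no 1-join, no 2-join and no biclique cutset. Hence the conjecture is false.
\end{theorem}

The graph $G_0$ has the shape of a $W_{32}$, except that the second neighbors of $y_1$ and $y_2$ on the hole come in the opposite order. Section~\ref{sec:links} explains on a smaller example why this change is harmless, and introduces \emph{link systems}, a class that contains $G_0$ and all $W_{pq}$. Sections~\ref{sec:bal} and~\ref{sec:indec} prove balancedness and the absence of decompositions for link systems, and Section~\ref{sec:proofmain} completes the proof of Theorem~\ref{thm:main}. Section~\ref{sec:class} determines which graphs formed by a hole and a biclique are indecomposable (Theorem~\ref{thm:class}) and which of these are counterexamples (Corollary~\ref{cor:perm}). In that class the conjecture is correct as long as each side of the biclique has at most two nodes, and it fails as soon as one side has three and the other at least two. Section~\ref{sec:path} shows that adding this whole class to the list of exceptions does not repair the conjecture (Theorem~\ref{thm:path}).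

Two elementary facts about cycles are used throughout.
\begin{itemize}
\item[(C1)] \emph{A cycle has an even number of edges between the two parts of any partition of the nodes.}
\item[(C2)] \emph{If $C$ is a hole of length greater than $4$ and $A,B\subseteq V(C)$ are nonempty disjoint sets such that every node of $A$ is adjacent to every node of $B$, then $A\cup B$ induces a subpath of $C$ with $2$ or $3$ nodes.}
\end{itemize}
For (C2), each node of $C$ has only two neighbors in $C$, so $|A|,|B|\le2$; and $|A|=|B|=2$ would give a $4$-cycle inside $C$.

\section{Link systems}\label{sec:links}

\subsection*{The case of two nodes on each side}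

The definition of $W_{pq}$ prescribes two kinds of interleaving on $H$. The neighbors of $y_i$ alternate with those of $z_j$, and the neighbors of $y_i$ alternate with those of $y_{i'}$ (likewise for $z_j$ and $z_{j'}$). These two requirements do different jobs, as one sees for $p=q=2$.

Let $H$ be a cycle with nodes $0,\dots,19$, and let $G_1$ be obtained by adding $y_1,y_2,z_1,z_2$ with all edges $y_iz_j$ and the neighbors
\[
y_1:\ 0,10;\qquad y_2:\ 4,14;\qquad z_1:\ 5,15;\qquad z_2:\ 9,19.
\]
Here are some holes of $G_1$, sorted by their nodes off $H$:
\[
\begin{array}{lll}
\text{one node } y: & y_1,0,\dots,10 & \text{length } 10+2=12,\\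
\text{two nodes } y: & y_1,0,\dots,4,y_2,14,\dots,10 & \text{length } 4+4+4=12,\\
 & y_1,10,\dots,4,y_2,14,\dots,19,0 & \text{length } 6+6+4=16,\\
\text{an edge } yz: & y_1,0,\dots,5,z_1 & \text{length } 5+3=8,\\
\text{a path } yzy': & y_1,0,\dots,4,y_2,z_1 & \text{length } 4+4=8.
\end{array}
\]
All lengths are divisible by $4$, and the reason lies in the residues modulo $4$: each $y_i$ has one neighbor of residue $0$ and one of residue $2$, each $z_j$ has one of residue $1$ and one of residue $3$, and around $H$ the four neighbors of $y_i$ and $z_j$ come in the order $0,1,2,3$. The cycle $y_1,z_2,y_2,z_1,5,4,\dots,0,y_1$ has length $10$, so $G_1$ is not restricted balanced; this cycle has the chord $y_1z_1$.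

Now let $G_2$ be obtained from $G_1$ by exchanging the second neighbors of $y_1$ and $y_2$, so that $y_1$ is joined to $0,14$ and $y_2$ to $4,10$. The pattern of residues is unchanged. The holes $y_2,4,\dots,10$ and $y_1,0,\dots,4,y_2,10,\dots,14$ have lengths $8$ and $12$, and Theorem~\ref{thm:bal} shows that $G_1$ and $G_2$ are both balanced. What changes is the effect of deleting a star. In $G_1$, deleting the star $\{y_1,0,10,z_1,z_2\}$ cuts $H$ into the paths $1,\dots,9$ and $11,\dots,19$, and $y_2$ reconnects them through $4$ and $14$. In $G_2$, deleting the star $\{y_2,4,10,z_1,z_2\}$ cuts off the path $5,\dots,9$.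

So the alternation between $y$ and $z$ is what balancedness needs, and the alternation between $y$ and $y'$ serves to defeat the star of $y$. For that purpose a single partner $y'$ is enough. When $|Y|=2$, ``each $y$ has a partner'' and ``all pairs alternate'' mean the same, and one obtains a $W_{22}$. When $|Y|=3$ they differ: keep the nonalternating pair $y_1,y_2$ of $G_2$ and add a node $y_3$ that alternates with both. This is $G_0$ (Figure~\ref{fig:G0}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) circle (2.4);
\foreach \i in {0,...,27} \fill ({90-360/28*\i}:2.4) circle (1.1pt);
\foreach \i in {0,4,8,9,13,14,18,22,23,27} \node at ({90-360/28*\i}:2.75) {\small $\i$};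
\draw[thick] ({90-360/28*0}:2.4) -- ({90-360/28*18}:2.4) node[pos=0.8,left] {$y_1$};
\draw[thick] ({90-360/28*4}:2.4) -- ({90-360/28*14}:2.4) node[pos=0.2,right] {$y_2$};
\draw[thick] ({90-360/28*8}:2.4) -- ({90-360/28*22}:2.4) node[pos=0.1,above] {$y_3$};
\draw[thick,dashed] ({90-360/28*9}:2.4) -- ({90-360/28*23}:2.4) node[pos=0.1,below] {$z_1$};
\draw[thick,dashed] ({90-360/28*13}:2.4) -- ({90-360/28*27}:2.4) node[pos=0.3,left] {$z_2$};
\end{tikzpicture}
\caption{The counterexample $G_0$. The circle is a hole of length $28$. Each segment stands for one further node, adjacent to the two nodes of the hole that the segment joins. The six edges $y_iz_j$ are not drawn; every solid segment crosses every dashed one. The segment $y_3$ crosses $y_1$ and $y_2$, but $y_1$ and $y_2$ do not cross.}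
\label{fig:G0}
\end{figure}

\subsection*{The definition}

Let $n$ be a positive multiple of $4$ and let $H$ be the cycle on $\mathbb Z/n\mathbb Z$ in which $i$ is adjacent to $i+1$. Each node of $H$ has a well-defined \emph{residue} modulo $4$. \emph{Forward} means in the direction of increasing numbers, and $(a,b)$ is the set of nodes strictly between $a$ and $b$ going forward from $a$. An \emph{arc} is a subpath of $H$. The forward arc from $a$ to $b$ has length $\equiv b-a\pmod 4$.

Let $Y$ and $Z$ be disjoint nonempty sets of new nodes, called \emph{links}; the links in $Y$ are of one \emph{type}, those in $Z$ of the other. Each $y\in Y$ is assigned two \emph{ends} $y^0,y^2\in V(H)$ and each $z\in Z$ two ends $z^1,z^3\in V(H)$, where the superscript is the residue of the end. All $2|Y|+2|Z|$ ends are distinct. Two links \emph{cross} if their ends alternate around $H$; equivalently, no arc contains both ends of one link and no end of the other. The \emph{link graph} $G$ consists of $H$, the edges from each link to its two ends, and an edge $yz$ with $y\in Y$, $z\in Z$ exactly when $y$ and $z$ cross. It is bipartite: the \emph{even side} consists of $Z$ and the even nodes of $H$, the \emph{odd side} of $Y$ and the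 odd nodes of $H$. The cycle $H$ is a hole of $G$. We write $K=G[Y\cup Z]$. A link graph is a \emph{link system} if
\begin{itemize}
\item[(L1)] whenever $y\in Y$ and $z\in Z$ cross, their ends are in the forward cyclic order $y^0,z^1,y^2,z^3$.
\end{itemize}
This condition is forced by balancedness. The only other order of the ends of crossing links is $y^0,z^3,y^2,z^1$, and then $y$, the forward arc from $y^0$ to $z^3$, and $z$ form a hole of length $\equiv 3+3\equiv2\pmod4$. Three further conditions govern the decompositions:
\begin{itemize}
\item[(L2)] every link crosses another link of the same type;
\item[(L3)] two crossing links of the same type have the same neighbors in $K$;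
\item[(L4)] $K$ is connected.
\end{itemize}
If $K$ is a biclique, then every $y\in Y$ crosses every $z\in Z$, and (L3) and (L4) hold automatically. We then speak of a \emph{biclique link system}.

\begin{example}\label{ex:G0}
In $G_0$ the ends of residue $0$ are $0,4,8$, those of residue $1$ are $9,13$, those of residue $2$ are $14,18,22$, and those of residue $3$ are $23,27$. These four groups follow one another around $H$, so every $y_i$ crosses every $z_j$ in the order required by (L1), and $G_0$ is a biclique link system. The link $y_3$ crosses $y_1$ (order $0,8,18,22$) and $y_2$ (order $4,8,14,22$), and $z_1$ crosses $z_2$ (order $9,13,23,27$). So (L1)--(L4) hold. The links $y_1$ and $y_2$ do not cross (order $0,4,14,18$). The same check shows that $G_1$ and $G_2$ are biclique link systems, that $G_1$ satisfies (L2), and that $G_2$ does not.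
\end{example}

\section{Lengths of holes}\label{sec:bal}

A hole of a link system either contains no edge of $K$ or contains one. When $K$ is a biclique, a hole of the first kind uses links of one type only, and a long hole of the second kind uses at most three links. The next two lemmas treat these two situations.

\begin{lemma}\label{lem:onetype}
In a link system, every cycle of $G[V(H)\cup Y]$ and every cycle of $G[V(H)\cup Z]$ has length $\equiv0\pmod4$.
\end{lemma}

\begin{proof}
In $G[V(H)\cup Y]$ every node of the odd side has exactly two neighbors, one of residue $0$ and one of residue $2$: an odd node $i$ of $H$ is not an end of a link in $Y$ and has the neighbors $i-1,i+1$, and a link $y$ has the neighbors $y^0,y^2$. Along a cycle, every second node is an even node of $H$, and the residues of these nodes alternate between $0$ and $2$. Their number is therefore even, and the length of the cycle is twice that number. In $G[V(H)\cup Z]$ every node of the even side has exactly two neighbors, of residues $1$ and $3$, and the same count applies to the odd nodes of $H$ on the cycle.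
\end{proof}

\begin{lemma}\label{lem:short}
In a link system, let $T$ be an induced path of $K$ with $2$ or $3$ nodes. Let $Q$ be an arc that joins an end of one endpoint of $T$ to an end of the other endpoint of $T$ and contains no other end of a node of $T$. Then the cycle formed by $T$ and $Q$ has length $\equiv0\pmod4$.
\end{lemma}

\begin{proof}
The cycle consists of $Q$, the edges of $T$, and two edges between $T$ and $Q$. If $T=yz$, then $Q$ is one of the four arcs between cyclically consecutive nodes among $y^0,z^1,y^2,z^3$. By (L1) these four nodes are in forward order, so each of the four arcs has length $\equiv1$, and the cycle has length $\equiv 1+1+2\equiv 0$.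

Let $T=y\,z\,\tilde y$ with $y,\tilde y\in Y$. By (L1), $y^0,\tilde y^0\in(z^3,z^1)$ and $y^2,\tilde y^2\in(z^1,z^3)$. Since $Q$ avoids $z^1$ and $z^3$, it joins $y^0$ to $\tilde y^0$ or $y^2$ to $\tilde y^2$. Its length is $\equiv0$, and the cycle has length $\equiv 0+2+2\equiv0$. Let $T=z\,y\,\tilde z$ with $z,\tilde z\in Z$. By (L1), $z^1,\tilde z^1\in(y^0,y^2)$ and $z^3,\tilde z^3\in(y^2,y^0)$. Since $Q$ avoids $y^0$ and $y^2$, it again joins two nodes of the same residue, and the count is the same.
\end{proof}

\begin{theorem}\label{thm:bal}
A link system in which $K$ is a biclique is balanced.
\end{theorem}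

\begin{proof}
Let $C$ be a hole; we may assume that its length exceeds $4$. If $C$ misses $Y$ or $Z$, Lemma~\ref{lem:onetype} applies. Otherwise $V(C)\cap Y$ and $V(C)\cap Z$ are nonempty and completely joined, so by (C2) their union induces a subpath $T$ of $C$ with $2$ or $3$ nodes. The rest of $C$ is a path $Q$ on nodes of $H$, hence an arc, and its extremes are ends of the two endpoints of $T$. Any other end of a node of $T$ on $Q$ would give a chord of $C$. So Lemma~\ref{lem:short} applies.
\end{proof}

Neither lemma asks whether links of the same type cross, so (L2) plays no part in balancedness.

\section{No 1-join, no 2-join, no biclique cutset}\label{sec:indec}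

\begin{theorem}\label{thm:indec}
A link system satisfying \textup{(L1)--(L4)} is not restricted balanced and has no biclique cutset, no 1-join and no 2-join.
\end{theorem}

The plan is to look at the trace of a decomposition on the long hole $H$. By (C2) a biclique meets $H$ in very few ways, and most of them are excluded by the following local properties. Two configurations survive the local analysis: a cutset made of a link, its two ends and some of its neighbors in $K$, and a 2-join that cuts $H$ into two arcs. They are where (L2)--(L4) do real work.

\begin{lemma}\label{lem:local}
Let $G$ be a link system satisfying \textup{(L2)} and \textup{(L4)}.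
\begin{itemize}
\item[(a)] Both arcs between the two ends of a link have length at least $6$. In particular $n\ge12$.
\item[(b)] A node of $H$ is adjacent to at most one link.
\item[(c)] For $h\in V(H)$, the only common neighbor of $h-1$ and $h+1$ in $G$ is $h$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A link $c$ crosses a link of its own type by (L2). It also crosses a link of the other type, because $K$ is connected and has at least two nodes, so that $c$ has a neighbor in $K$. Hence each of the two arcs between the ends of $c$ has at least two interior nodes, and so has length at least $3$. Both arcs have length $\equiv2\pmod4$, so both have length at least $6$. Part (b) holds because all ends are distinct. (c) On $H$ there is no second common neighbor since $n>4$, and a link adjacent to $h-1$ and $h+1$ would contradict (a).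
\end{proof}

For the rest of this section $G$ satisfies (L1)--(L4), and (a), (b), (c) refer to Lemma~\ref{lem:local}. The four assertions of Theorem~\ref{thm:indec} are proved in turn.

\subsection*{A cycle of length $2$ modulo $4$}

Let $y_1z_1$ be an edge of $K$. By (L2) there are $y_2\in Y$ crossing $y_1$ and $z_2\in Z$ crossing $z_1$. By (L3), $y_2$ has the same neighbors in $K$ as $y_1$, so $y_2$ is adjacent to $z_1$; and $z_2$ has the same neighbors in $K$ as $z_1$, so $z_2$ is adjacent to $y_1$ and $y_2$. The forward arc from $y_1^0$ to $z_1^1$ has length $\equiv1$. Together with the path $y_1^0,y_1,z_2,y_2,z_1,z_1^1$ of length $5$ it forms a cycle of length $\equiv 6\equiv2\pmod4$.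

\subsection*{Biclique cutsets}

Let $S$ induce a biclique. Since $G[S]$ is connected, its two sides lie in opposite sides of $G$. We show that $G-S$ is connected.

Suppose first that $|S\cap V(H)|\le1$, or that $S$ contains both an even and an odd node of $H$. In the second case the even and the odd nodes of $S\cap V(H)$ are completely joined, so by (C2) they form an arc with $2$ or $3$ nodes. In either case $H-S$ is connected, and by (a) no link has both ends in $S$. Every link outside $S$ is therefore attached to $H-S$, and $G-S$ is connected.

It remains to treat the case that $S$ contains at least two nodes of $H$, all of the same parity. They lie in one side of $S$, so the other side of $S$ consists of links. A link $c$ in that side is adjacent to all of $S\cap V(H)$, so $S\cap V(H)$ is the set of the two ends of $c$, and by (b) the link $c$ is the only node of its side. All other links in $S$ are neighbors of $c$, hence of the other type. Now $H-S$ consists of two nonempty arcs. By (L2) a link $c'$ of the type of $c$ crosses $c$. It is not in $S$, and it has one end in each of the two arcs, so it connects them. Every other link outside $S$ has its ends in these arcs. So $G-S$ is connected.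

\subsection*{1-joins}

Suppose that $(M_1,M_2)$ is a 1-join with sets $A_1,A_2$. Call the edges between $M_1$ and $M_2$ \emph{cut edges}. Each node of $A_1$ has exactly $A_2$ as its set of neighbors in $M_2$, and the nodes of $M_1\setminus A_1$ have none.

If $H$ lies in one part, say $V(H)\subseteq M_2$, then $M_1$ consists of at least two links. Each has neighbors in $V(H)\subseteq M_2$, so all lie in $A_1$ and have the same neighbors in $M_2$. In particular two links have the same ends, contrary to (b).

If $H$ meets both parts, it contains at least two cut edges by (C1). The cut edges in $H$ are the edges between $A_1\cap V(H)$ and $A_2\cap V(H)$, so by (C2) there are exactly two and they share a node $h$, say $h\in A_1$. The arc $H-h$ has no cut edge and contains $h+1\in A_2$, so $V(H)\cap M_1=\{h\}$. Every node of $A_1$ is adjacent to $h-1$ and $h+1$, so $A_1=\{h\}$ by (c). Since $|M_1|\ge2$, the part $M_1$ contains a link. One of its ends differs from $h$ and so lies in $M_2$, which puts the link in $A_1$, a contradiction.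

\subsection*{2-joins}

Suppose that $(M_1,M_2)$ is a 2-join with sets $A_i,B_i\subseteq M_i$. A cut edge is an \emph{$A$-edge} if it joins $A_1$ to $A_2$ and a \emph{$B$-edge} if it joins $B_1$ to $B_2$. Since $A_i\cap B_i=\emptyset$, a node of $A_1$ has exactly $A_2$ as its set of neighbors in $M_2$, a node of $B_1$ has exactly $B_2$, and any other node of $M_1$ has none; the same holds with the indices exchanged. The definition is symmetric under exchanging $1$ and $2$ and under exchanging $A$ and $B$.

\emph{Case I: $H$ lies in one part, say $V(H)\subseteq M_2$.} Then $M_1$ consists of links, each with neighbors in $M_2$, so $M_1=A_1\cup B_1$. Two links in $A_1$ would have the same ends, so $|A_1|=1$ by (b), and $|B_1|=1$ for the same reason. As $M_1$ contains a path from $A_1$ to $B_1$, it induces a single edge. This is a chordless path, which the definition forbids.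

If $H$ meets both parts, then by (C2) it contains at most two $A$-edges, and if there are two they share a node; the same holds for $B$-edges. By (C1) the number of cut edges in $H$ is even and positive. Up to symmetry, the numbers of $A$-edges and $B$-edges in $H$ are $(2,0)$, $(2,2)$ or $(1,1)$.

\emph{Case II: two $A$-edges and no $B$-edge in $H$.} Let $h$ be the common node, say $h\in A_1$. As for 1-joins, $V(H)\cap M_1=\{h\}$ and $A_1=\{h\}$. Every other node of $M_1$ is a link with an end in $M_2$, so $M_1=\{h\}\cup B_1$. Take $b\in B_1$ and an end $e\ne h$ of $b$. Then $e\in B_2$, so $e$ is adjacent to every link in $B_1$, and $B_1=\{b\}$ by (b). The set $M_1=\{h,b\}$ contains a path from $h$ to $b$, so it induces an edge, and $|A_1|=|B_1|=1$. This is forbidden.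

\emph{Case III: two $A$-edges sharing $h$ and two $B$-edges sharing $g$ in $H$.} By symmetry let $h\in M_1$, so $h\in A_1$ and $h\pm1\in A_2$.

Suppose $g\in M_1$. Then $g\in B_1$, $g\neq h$, $g\pm1\in B_2$, and $A_1=\{h\}$, $B_1=\{g\}$ by (c). The nodes $h$ and $g$ are nonadjacent, since both neighbors of $h$ on $H$ are in $M_2$. The two arcs of $H-\{h,g\}$ contain no cut edge and contain $h+1$ and $h-1$, so $V(H)\cap M_1=\{h,g\}$. Any other node of $M_1$ is a link with no neighbor in $M_2$, so its ends are $h$ and $g$, and by (b) there is at most one such link $c$. Since $M_1$ contains a path from $h$ to $g$, the link $c$ exists and $M_1$ induces the chordless path $h,c,g$. This is forbidden.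

Suppose $g\in M_2$. Then $g\in B_2$ and $g\pm1\in B_1$. We have $g\ne h+1$ because $A_2\cap B_2=\emptyset$. The forward arc from $h+1$ to $g-1$ avoids $h$ and $g$, so it contains no cut edge, but it starts in $M_2$ and stops in $M_1$. This is impossible.

\emph{Case IV: exactly one $A$-edge $a_1a_2$ and one $B$-edge $b_1b_2$ in $H$}, with $a_i\in A_i$ and $b_i\in B_i$. The four nodes are distinct. Removing the two edges splits $H$ into two arcs without cut edges: $P_1=H[M_1\cap V(H)]$ with extremes $a_1,b_1$, and $P_2=H[M_2\cap V(H)]$ with extremes $b_2,a_2$. We traverse $H$ in the order $a_1,\dots,b_1,b_2,\dots,a_2$. A further node of $A_1\cap V(H)$ would be adjacent to $a_2$ and give a second $A$-edge in $H$; so $A_i\cap V(H)=\{a_i\}$ and $B_i\cap V(H)=\{b_i\}$ for $i=1,2$.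

Let $K_i$ be the set of links in $M_i$. If $K_i=\emptyset$, then $M_i$ induces the chordless path $P_i$, with $A_i=\{a_i\}$ and $B_i=\{b_i\}$, which is forbidden. So $K_1,K_2\ne\emptyset$, and by (L4) some link in $K_1$ crosses some link in $K_2$. We determine which pairs can do so.

A link in $A_1$ is adjacent to $a_2$, so by (b) there is at most one; call it $\alpha_1$ if it exists. Its other end lies in $P_1$, since its neighbors in $M_2\cap V(H)$ form the set $A_2\cap V(H)=\{a_2\}$. In the same way $B_1$ contains at most one link $\beta_1$, with ends $b_2$ and a node of $P_1$; $A_2$ contains at most one link $\alpha_2$, with ends $a_1$ and a node of $P_2$; and $B_2$ contains at most one link $\beta_2$, with ends $b_1$ and a node of $P_2$. Every other link in $K_i$ has no neighbor in the other part and so has both ends in $P_i$; call such a link \emph{inner}.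

\emph{Claim. If $c\in K_1$ and $d\in K_2$ cross, then $(c,d)=(\alpha_1,\alpha_2)$ or $(c,d)=(\beta_1,\beta_2)$.}

Let $d$ be inner. The link $c$ has at most one end in $P_2$, and that end is an extreme of $P_2$. Deleting it from $P_2$ leaves an arc that contains both ends of $d$ and no end of $c$, so $c$ and $d$ do not cross. Exchanging the indices $1$ and $2$ gives the case that $c$ is inner. Let $c=\alpha_1$ have ends $a_2$ and $s\in P_1$, and let $d=\beta_2$ have ends $b_1$ and $t\in P_2$. The four ends are distinct and are traversed in the order $s,b_1,t,a_2$, so they do not alternate. Let $c=\beta_1$ have ends $b_2$ and $s\in P_1$, and let $d=\alpha_2$ have ends $a_1$ and $t\in P_2$. The order is $a_1,s,b_2,t$, and again the ends do not alternate. This proves the claim.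

By (L4) there is an edge of $K$ between $K_1$ and $K_2$, and by the claim and the symmetry between $A$ and $B$ we may assume that it is $\alpha_1\alpha_2$. In particular $\alpha_1$ and $\alpha_2$ have different types. By (L2) some link $c\ne\alpha_1$ of the type of $\alpha_1$ crosses $\alpha_1$. If $c\in K_2$, the claim gives $c=\alpha_2$, because $\alpha_1\neq\beta_1$; but $\alpha_2$ has the other type. So $c\in K_1$. By (L3), $c$ is adjacent to $\alpha_2\in A_2$, so $c\in A_1$ and $c=\alpha_1$, a contradiction. This completes the proof of Theorem~\ref{thm:indec}.

\begin{remark}\label{rem:hyp}
Condition (L1) was not used in this section. Condition (L3) was used twice: to find the cycle of length $2$ modulo $4$, and in the last step of Case IV. Without (L2) there can be a biclique cutset, as $G_2$ shows. Without (L4) there can be a 2-join: on a cycle of length $40$ place four links with the ends of $G_1$ and four more with these ends shifted by $20$. Links of different groups do not cross, (L1)--(L3) hold, and the only edges between the first group together with $0,\dots,19$ and the remaining nodes are $\{39,0\}$ and $\{19,20\}$; this partition is a 2-join.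
\end{remark}

\section{Recognizing $W_{pq}$}\label{sec:proofmain}

The given description of $G_0$ is not of the form required for a $W_{pq}$, but $G_0$ might have that form with respect to another hole. The degrees rule this out.

\begin{lemma}\label{lem:rigid}
Let $G$ be a link system with hole $H$ and link sets $Y,Z$. Suppose that $V(G)$ is the disjoint union of $V(H'),Y',Z'$, where $H'$ is a hole, $Y'\cup Z'$ induces a biclique with sides $Y',Z'$ of size at least $2$, and every node of $Y'\cup Z'$ has at least two neighbors on $H'$. Then $H'=H$, the graph $K$ is a biclique, and $\{Y',Z'\}=\{Y,Z\}$. In particular, if $G$ is a $W_{p'q'}$, then $K$ is a biclique and any two links of the same type cross.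
\end{lemma}

\begin{proof}
A node of $Y'\cup Z'$ has at least two neighbors on $H'$ and at least two in the biclique, so its degree is at least $4$. A node of $H$ has degree at most $3$, since all ends are distinct. Hence $Y'\cup Z'\subseteq Y\cup Z$ and $V(H')\supseteq V(H)$. As $H'$ is an induced subgraph, it contains the cycle $H$, and the only cycle contained in a cycle is the cycle itself. So $H'=H$ and $Y'\cup Z'=Y\cup Z$. Thus $K$ is a biclique with sides $Y',Z'$. A connected bipartite graph has only one partition into two stable sets, so $\{Y',Z'\}=\{Y,Z\}$.

If $G$ is a $W_{p'q'}$ with hole $H'$ and sets $Y',Z'$, the hypotheses hold. The $i$th node of $Y'$ is then a link whose ends are its neighbors $u_i,w_i$ on $H$, and for $i<j$ the nodes $u_i,u_j,w_i,w_j$ occur in this order on $H$. So any two links in $Y'$ cross. For $Z'$ the order is $v_i,v_j,x_i,x_j$, with the same conclusion.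
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Example~\ref{ex:G0}, $G_0$ is a biclique link system satisfying (L1)--(L4). It is balanced by Theorem~\ref{thm:bal}. It is not restricted balanced and has none of the three decompositions by Theorem~\ref{thm:indec}. It is not a $W_{pq}$ by Lemma~\ref{lem:rigid}, since $y_1$ and $y_2$ do not cross.
\end{proof}

\section{A hole and a biclique: the classification}\label{sec:class}

The definition of a link system prescribes two neighbors on $H$ per link and a pattern of residues. For graphs formed by a hole and a biclique, these features follow from balancedness and the absence of a biclique cutset. A \emph{hole-plus-biclique graph} is a balanced graph $G$ whose node set is the disjoint union of $V(H),Y,Z$, where $H$ is a hole, $Y\cup Z$ induces a biclique with sides $Y,Z\ne\emptyset$, every node of $Y\cup Z$ has at least two neighbors on $H$, and every node of $H$ has at most one neighbor in $Y\cup Z$.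

\begin{theorem}\label{thm:class}
For a hole-plus-biclique graph $G$ with parts $H,Y,Z$ the following are equivalent:
\begin{itemize}
\item[(1)] $G$ has no biclique cutset;
\item[(2)] $G$ has no biclique cutset, no 1-join and no 2-join;
\item[(3)] for a suitable numbering of $H$, the graph $G$ is a link system with respect to $H,Y,Z$ (with $K$ a biclique) satisfying \textup{(L2)}.
\end{itemize}
\end{theorem}

The main step is to show that a node of $Y$ with more than two neighbors on $H$ produces a star cutset, as the node $c$ did for the $8$-cycle in Section~\ref{sec:intro}. The star of $y\in Y$ contains all of $Z$, but the other nodes of $Y$ survive its deletion and might reconnect the pieces of $H$. Lemma~\ref{lem:runs} limits how they can do so. In the three lemmas below $G$ is a hole-plus-biclique graph, arcs are subpaths of $H$, and $|H|\equiv 0\pmod 4$ denotes the length of $H$. If $c\in Y\cup Z$ has $k$ neighbors on $H$, they divide $H$ into $k$ arcs, the \emph{sectors} of $c$; here $k\geq 2$ by hypothesis. Distinct nodes of $Y\cup Z$ have no common neighbor on $H$, so a neighbor of $c'\neq c$ in a sector of $c$ is an interior node of the sector.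

\begin{lemma}\label{lem:sector}
Every sector has length $\equiv2\pmod4$, and every node of $Y\cup Z$ has an even number of neighbors on $H$.
\end{lemma}

\begin{proof}
The extremes of a sector of $c$ are neighbors of $c$, hence nonadjacent, so the sector and $c$ form a hole. Its length is the length of the sector plus $2$ and is divisible by $4$. Summing over the $k$ sectors of $c$ gives $2k\equiv|H|\equiv0\pmod4$.
\end{proof}

\begin{lemma}\label{lem:runs}
Let $c,c'$ be distinct nodes, both in $Y$ or both in $Z$. Either $c$ and $c'$ have exactly two neighbors each on $H$ and these alternate, or every sector of $c$ contains an even number of neighbors of $c'$.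
\end{lemma}

\begin{proof}
List the neighbors of $c$ and $c'$ in their cyclic order on $H$ and group them into maximal \emph{runs} of neighbors of the same node. Runs of $c$ and of $c'$ alternate, so their number is $2m$ with $m\ge1$, and each sector of $c$ contains exactly one run of $c'$ or no neighbor of $c'$. If $m=1$, the only run of $c'$ has even size by Lemma~\ref{lem:sector}, and the second alternative holds. Let $m\ge2$.

Let $D_1,\dots,D_{2m}$ be the arcs between consecutive runs, in cyclic order with indices modulo $2m$; let $d_i$ be the length of $D_i$ and $r_i$ the size of the run between $D_i$ and $D_{i+1}$. Each $D_i$ joins a neighbor of $c$ to a neighbor of $c'$ and contains no other neighbor of either. All neighbors of $c$ and $c'$ lie on one side of the bipartition, so $d_i$ is even. We use two relations.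

First, $D_i$, the $r_i-1$ sectors inside the run, and $D_{i+1}$ together form a sector of the node that does not own the run. By Lemma~\ref{lem:sector}, $d_i+2(r_i-1)+d_{i+1}\equiv2$, that is,
\begin{equation}\label{eq:run}
d_i+d_{i+1}\equiv2r_i\pmod4 .
\end{equation}
Second, let $D_i$ and $D_j$ have no common node. Then $c,D_i,c',D_j$ form a cycle of length $d_i+d_j+4$. It is a hole: $c$ and $c'$ are nonadjacent, and an edge of $H$ between $D_i$ and $D_j$ would join two of their extremes, which lie on one side of the bipartition. So $d_i+d_j\equiv0$, and as both are even, $d_i\equiv d_j\pmod4$. Since $m\geq 2$, the arcs $D_i$ and $D_{i+1}$ share a node exactly when $r_i=1$, and nonconsecutive arcs share none.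

If $r_i\ge2$, then $d_i\equiv d_{i+1}$, so $d_i+d_{i+1}\equiv0$, and $r_i$ is even by \eqref{eq:run}. Hence, if no $r_i$ equals $1$, all runs have even size and the second alternative holds. Suppose $r_i=1$ for some $i$. Then $d_i\not\equiv d_{i+1}$ by \eqref{eq:run}. If $2m\ge6$, the arc $D_{i+3}$ is consecutive to neither $D_i$ nor $D_{i+1}$, so $d_i\equiv d_{i+3}\equiv d_{i+1}$, a contradiction. So $2m=4$. Then $d_1\equiv d_3$ and $d_2\equiv d_4$, so $d_j\not\equiv d_{j+1}$ for all $j$, which forces $r_j=1$ for all $j$. This is the first alternative.
\end{proof}

\begin{lemma}\label{lem:two}
If every node of $Y\cup Z$ has exactly two neighbors on $H$, then for a suitable numbering of $H$ the graph $G$ is a biclique link system with respect to $H,Y,Z$.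
\end{lemma}

\begin{proof}
Call the two neighbors on $H$ of a node of $Y\cup Z$ its ends; all ends are distinct by hypothesis. Let $y\in Y$ and $z\in Z$. Their four ends divide $H$ into four arcs. An arc among these that joins an end of $y$ to an end of $z$ forms a hole with the edge $yz$, so its length $\ell$ satisfies $\ell+3\equiv0$, that is, $\ell\equiv1\pmod4$. If the ends did not alternate, two of the four arcs would be of this kind and the other two would be sectors, giving $|H|\equiv1+2+1+2\equiv2$. So $y$ and $z$ cross, and all four arcs have length $\equiv1$.

Fix $\bar y\in Y$ and $\bar z\in Z$, and number $H$ cyclically so that one end of $\bar y$ is $0$. Going forward from $0$, the four ends of $\bar y,\bar z$ have residues $0,1,2,3$; name them $\bar y^0,\bar z^1,\bar y^2,\bar z^3$. Any $y\in Y$ crosses $\bar z$; its end in $(\bar z^3,\bar z^1)$ has residue $3+1\equiv0$ and its end in $(\bar z^1,\bar z^3)$ has residue $2$. Any $z\in Z$ crosses $\bar y$; its end in $(\bar y^0,\bar y^2)$ has residue $1$ and its end in $(\bar y^2,\bar y^0)$ has residue $3$. So $G$ is a link graph in which all pairs $y,z$ cross and are adjacent. For any such pair the residue increases by $1$ from each of the four ends to the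 next one forward, so the order is $y^0,z^1,y^2,z^3$. This is (L1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The implication (3)$\Rightarrow$(2) is Theorem~\ref{thm:indec}, since (L3) and (L4) hold when $K$ is a biclique, and (2)$\Rightarrow$(1) is immediate. Assume (1). The hypotheses are symmetric in $Y$ and $Z$, so each of the two statements below is proved for $Y$ only.

\emph{Every node of $Y\cup Z$ has exactly two neighbors on $H$.} By Lemma~\ref{lem:sector} it suffices to show that the set $Y^*$ of nodes of $Y$ with at least four neighbors on $H$ is empty. Suppose not. To keep the other nodes of $Y^*$ out of the piece that we cut off, choose $y\in Y^*$ and a sector $\Sigma$ of $y$ that is shortest among all sectors of nodes of $Y^*$. For every $y'\in Y\setminus\{y\}$ the second alternative of Lemma~\ref{lem:runs} holds, so $\Sigma$ contains an even number of neighbors of $y'$, all in its interior. If $y'\in Y^*$ had a neighbor in $\Sigma$, it would have at least two, and two consecutive ones would bound a sector of $y'$ shorter than $\Sigma$. So no node of $Y^*$ has a neighbor in the interior of $\Sigma$. A node $y'\in Y\setminus Y^*$ has two neighbors on $H$, and either both or none are in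 the interior of $\Sigma$. Let $S$ be the star of $y$, which consists of $y$, its neighbors on $H$, and $Z$. Let $R$ be the set of interior nodes of $\Sigma$ and of nodes of $Y$ adjacent to them. All neighbors of nodes of $R$ lie in $R\cup S$. Sectors have length at least $2$, so $R$ is nonempty and the interior of another sector of $y$ is a nonempty set outside $R\cup S$. Hence $S$ is a biclique cutset, contrary to (1).

By Lemma~\ref{lem:two}, $G$ is a biclique link system.

\emph{Condition \textup{(L2)} holds.} Suppose that $y\in Y$ crosses no other link in $Y$. Deleting the star of $y$, which consists of $y$, its two ends and $Z$, leaves two nonempty arcs of $H$ and the links of $Y\setminus\{y\}$, each of which has both ends in the same arc. So the star is a biclique cutset, contrary to (1).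
\end{proof}

\subsection*{Description by permutations}

For a set $D$ of links of one type, let $D^r$ be the set of ends of residue $r$ of the links in $D$. A \emph{non-inversion} of a permutation $\pi$ is a pair of indices $i<j$ with $\pi(i)<\pi(j)$.

\begin{lemma}\label{lem:blocks}
In a biclique link system the ends occur around $H$, going forward, in four consecutive blocks $Y^0,Z^1,Y^2,Z^3$.
\end{lemma}

\begin{proof}
Fix $\bar y\in Y$. By (L1), $Z^1\subseteq(\bar y^0,\bar y^2)$ and $Z^3\subseteq(\bar y^2,\bar y^0)$. Let $v,v'$ be the first and last nodes of $Z^1$ after $\bar y^0$, and $x,x'$ the first and last nodes of $Z^3$ after $\bar y^2$. Let $y\in Y$. By (L1), $y^0\in(z^3,z^1)$ for every $z\in Z$. Each of these intervals contains $\bar y^0$ and avoids $\bar y^2$, so their intersection runs from the latest starting point to the earliest endpoint and equals $(x',v)$. Also $y^2\in(z^1,z^3)$ for every $z$; these intervals contain $\bar y^2$ and avoid $\bar y^0$, and their intersection is $(v',x)$. So $Y^0\subseteq(x',v)$, the set $Z^1$ lies on the arc from $v$ to $v'$, $Y^2\subseteq(v',x)$, and $Z^3$ lies on the arc from $x$ to $x'$.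
\end{proof}

Let $p=|Y|$ and $q=|Z|$. Number the links $y_1,\dots,y_p$ in the order of their ends in $Y^0$ and let $\pi(i)$ be the position of $y_i^2$ in $Y^2$. Number $z_1,\dots,z_q$ in the order of their ends in $Z^1$ and let $\sigma(j)$ be the position of $z_j^3$ in $Z^3$. A biclique link system is thus given by the permutations $\pi$ of $\{1,\dots,p\}$ and $\sigma$ of $\{1,\dots,q\}$ and by the lengths of the arcs between consecutive ends. For $i<j$ the order of the ends of $y_i,y_j$ is $y_i^0,y_j^0,y_i^2,y_j^2$ if $\pi(i)<\pi(j)$ and $y_i^0,y_j^0,y_j^2,y_i^2$ otherwise. So $y_i$ and $y_j$ cross exactly when $(i,j)$ is a non-inversion of $\pi$, and $z_i$ and $z_j$ cross exactly when $(i,j)$ is a non-inversion of $\sigma$. Condition (L2) says that every index lies in a non-inversion of $\pi$, respectively $\sigma$.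

Every pair $(\pi,\sigma)$ occurs. Take $n=8(p+q)-12$ and
\[
\begin{array}{ll}
y_i^0=4(i-1), & y_i^2=4(p+q+\pi(i)-3)+2,\\[2pt]
z_j^1=4(p+j-2)+1, & z_j^3=4(2p+q+\sigma(j)-4)+3 .
\end{array}
\]
The residues are as required, each block starts one step after the previous one stops, and the last end is $n-1$. For $p=3$, $q=2$, $(\pi(1),\pi(2),\pi(3))=(2,1,3)$ and $\sigma=\mathrm{id}$ this is $G_0$; for $p=q=2$ and $\sigma=\mathrm{id}$ the two choices of $\pi$ give $G_1$ and $G_2$.

The graphs $W_{pq}$ are exactly the biclique link systems with $p,q\ge2$, $\pi=\mathrm{id}$ and $\sigma=\mathrm{id}$. Indeed, a $W_{pq}$ with its hole is a hole-plus-biclique graph with two neighbors on the hole per node of $Y\cup Z$, so it is a biclique link system by Lemma~\ref{lem:two}; links of the same type cross by Lemma~\ref{lem:rigid}, so $\pi$ and $\sigma$ have no inversion. Conversely, if $p,q\geq 2$ and both permutations are the identity, then $u_i=y_i^0$, $v_j=z_j^1$, $w_i=y_i^2$, $x_j=z_j^3$ are in the order required of a $W_{pq}$, and the graph is balanced by Theorem~\ref{thm:bal}. Since the identity permutation of at least two indices satisfies (L2), Theorem~\ref{thm:indec} shows that the graphs $W_{pq}$ are not restricted balanced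 and have none of the three decompositions.

\begin{corollary}\label{cor:perm}
Let $p,q\ge2$ and let $(\pi,\sigma)\ne(\mathrm{id},\mathrm{id})$ be a pair of permutations of $\{1,\dots,p\}$ and $\{1,\dots,q\}$ such that every index lies in a non-inversion of $\pi$, respectively $\sigma$. Then the biclique link systems with permutations $(\pi,\sigma)$ are counterexamples to the conjecture. Such pairs $(\pi,\sigma)$ exist if and only if $\max(p,q)\ge3$.
\end{corollary}

\begin{proof}
Such a link system satisfies (L1)--(L4), so Theorems~\ref{thm:bal} and~\ref{thm:indec} apply. One of $\pi,\sigma$ has an inversion, so two links of the same type do not cross, and by Lemma~\ref{lem:rigid} the graph is not a $W_{p'q'}$. If $p\ge3$, let $\pi$ exchange $1$ and $2$ and fix the other indices, and let $\sigma=\mathrm{id}$; then $(i,p)$ is a non-inversion of $\pi$ for every $i<p$. If $q\ge3$, exchange the roles of $\pi$ and $\sigma$. For a permutation of $\{1,2\}$ the only pair $(1,2)$ must be a non-inversion, so the permutation is the identity; hence no such pair exists for $p=q=2$.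
\end{proof}

\section{Counterexamples without a biclique off the hole}\label{sec:path}

One could try to save the conjecture by allowing all graphs in Theorem~\ref{thm:class}(3) as exceptions. Theorem~\ref{thm:indec} suggests where to look for a graph that escapes, since it does not require $K$ to be a biclique. By (L2) and (L3), the links come in groups of at least two with the same neighbors in $K$. So we take a connected bipartite graph that is not a biclique, the path on four nodes, and replace each node by a class of pairwise crossing links.

\begin{theorem}\label{thm:path}
Let $G$ be a link graph with $Y=Y_1\cup Y_2$ and $Z=Z_1\cup Z_2$ (disjoint unions) whose ends occur around $H$, going forward, in the blocks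
\[
Y_1^0,\quad Y_2^0,\quad Z_1^1,\quad Z_2^1,\quad Y_2^2,\quad Z_2^3,\quad Y_1^2,\quad Z_1^3 .
\]
Suppose that $|Y_i|,|Z_i|\ge2$ for $i=1,2$ and that the links in each of the four classes pairwise cross. Then $G$ is a counterexample to the conjecture, and $G$ is not one of the graphs in Theorem~\textup{\ref{thm:class}(3)}.
\end{theorem}

The links of a class pairwise cross exactly when their ends come in the same order in the two blocks of the class. Classes of any sizes can be realized by placing each end at the next node of the required residue. Figure~\ref{fig:path} shows an example with $n=48$ and $56$ nodes, with blocks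
\[
\{0,4\},\ \{8,12\},\ \{13,17\},\ \{21,25\},\ \{26,30\},\ \{31,35\},\ \{38,42\},\ \{43,47\}
\]
in the order of the theorem; in each class the first end of one block is paired with the first end of the other, and the second with the second.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) circle (2.5);
\draw[line width=2pt] (-67.5:2.5) arc (-67.5:-172.5:2.5);
\draw[line width=2pt] (-195:2.5) arc (-195:-300:2.5);
\foreach \a/\b in {0/38,4/42,8/26,12/30} \draw ({90-7.5*\a}:2.5) -- ({90-7.5*\b}:2.5);
\foreach \a/\b in {13/43,17/47,21/31,25/35} \draw[dashed] ({90-7.5*\a}:2.5) -- ({90-7.5*\b}:2.5);
\foreach \i/\t in {2/{$Y_1^0$},10/{$Y_2^0$},15/{$Z_1^1$},23/{$Z_2^1$},28/{$Y_2^2$},33/{$Z_2^3$},40/{$Y_1^2$},45/{$Z_1^3$}} \node at ({90-7.5*\i}:2.95) {\t};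
\end{tikzpicture}
\caption{A counterexample on a hole of length $48$, numbered clockwise from the top. Each segment stands for a node adjacent to the two nodes of the hole that it joins (solid for $Y$, dashed for $Z$), and a solid and a dashed node are adjacent when their segments cross. The classes $Y_1,Z_1,Y_2,Z_2$ have two nodes each and are joined along a path in this order. The thick arcs are $I_Z$ (bottom), which contains all ends of $Z_2$, and $I_Y$ (top left), which contains all ends of $Y_1$.}
\label{fig:path}
\end{figure}

For the rest of the section $G$ is as in Theorem~\ref{thm:path}. The crossings between links of different classes can be read off the order of the blocks: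
\[
\begin{array}{lll@{\qquad}lll}
Y_1,Z_1: & Y_1^0,Z_1^1,Y_1^2,Z_1^3 & \text{cross}, & Y_1,Z_2: & Y_1^0,Z_2^1,Z_2^3,Y_1^2 & \text{do not cross},\\[2pt]
Y_2,Z_1: & Y_2^0,Z_1^1,Y_2^2,Z_1^3 & \text{cross}, & Y_1,Y_2: & Y_1^0,Y_2^0,Y_2^2,Y_1^2 & \text{do not cross},\\[2pt]
Y_2,Z_2: & Y_2^0,Z_2^1,Y_2^2,Z_2^3 & \text{cross}, & Z_1,Z_2: & Z_1^1,Z_2^1,Z_2^3,Z_1^3 & \text{do not cross}.
\end{array}
\]
The left column gives (L1). The graph $K$ arises from the path $Y_1-Z_1-Y_2-Z_2$ by replacing nodes by stable sets and edges by complete bipartite graphs.

The work lies in balancedness. Compared with Theorem~\ref{thm:bal} there are two new kinds of holes. A hole may contain an induced path of $K$ on four nodes; the order of the blocks handles this directly. A hole may also contain links of different types that are far apart in $K$, for instance links of $Y_1$ and of $Z_2$, and then neither Lemma~\ref{lem:onetype} nor Lemma~\ref{lem:short} applies. The remedy is that the ends of $Z_2$ lie in an arc that contains no ends of $Y_1\cup Z_1$, so a cycle that avoids $Y_2$ passes through this region at most once and can be rerouted along $H$ without changing its length modulo $4$. The same holds for $Y_1$ and cycles that avoid $Z_1$.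 Let $I_Z$ be the forward arc from the first node of $Z_2^1$ to the last node of $Z_2^3$; the ends on it are $Z_2^1\cup Y_2^2\cup Z_2^3$. Let $I_Y$ be the forward arc from the first node of $Y_1^2$ to the last node of $Y_1^0$; the ends on it are $Y_1^2\cup Z_1^3\cup Y_1^0$.

\begin{lemma}\label{lem:reroute}
Let $(D,I)$ be $(Z_2,I_Z)$ or $(Y_1,I_Y)$. Let $S\subseteq Y\cup Z$ be a set of links with no ends in $I$ and no neighbors in $D$. Put $J=G[V(I)\cup D]$, and let $C$ be a cycle of $G'=G[V(H)\cup D\cup S]$. If $C$ is contained in $J$, its length is $\equiv0\pmod4$. Otherwise there is a cycle $C^*$ of $G[V(H)\cup S]$ whose length is congruent to that of $C$ modulo $4$ and such that the graphs $C^*-V(I)$ and $C-V(J)$ are equal.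
\end{lemma}

\begin{proof}
Let $f$ and $l$ be the first and last node of $I$. Their residues are $1,3$ for $I_Z$ and $2,0$ for $I_Y$, so in both cases $I$ has length $\equiv2$. Let $F$ be the set of nodes of $I$ with the parity of $f$; it contains $f$, $l$ and all ends of links in $D$. Let $E=V(J)\setminus F$. The sets $E$ and $F$ lie in opposite sides of $G$. Every node of $E$ has exactly two neighbors in $G'$, both in $F$, and their residues differ by $2$. Indeed, a link in $D$ has no neighbor in $D\cup S$, so its neighbors are its two ends; and a node $i\in E\cap V(I)$ is interior to $I$ and is an end of no link in $D$ (wrong parity) or in $S$, so its neighbors are $i-1$ and $i+1$.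

Along a path or cycle in $J$ the nodes of $F$ therefore alternate between the residues of $f$ and of $l$. A cycle in $J$ has an even number of nodes of $F$, so its length is $\equiv0$. A path in $J$ from $f$ to $l$ has an even number $2k$ of nodes of $F$, so its length is $2(2k-1)\equiv2$, the same as the length of $I$ modulo $4$.

The only edges of $G'$ between $J$ and the other nodes are $\{f-1,f\}$ and $\{l,l+1\}$, since $S$ has no ends in $I$ and no neighbors in $D$. Let $C$ not be contained in $J$. If $C$ avoids $J$, take $C^*=C$. Otherwise $C$ uses both of these edges by (C1), so its part in $J$ is a path from $f$ to $l$; replacing this path by $I$ gives $C^*$.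
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:path}]
We have seen (L1). Condition (L2) holds because each class has at least two links and they cross. Crossing links of the same type belong to the same class, hence have the same neighbors in $K$, which is (L3), and $K$ is connected. By Theorem~\ref{thm:indec}, $G$ is not restricted balanced and has none of the three decompositions. The graph $K$ is not a biclique, since it is connected with sides $Y,Z$ and has no edge between $Y_1$ and $Z_2$. By Lemma~\ref{lem:rigid}, $G$ is not a $W_{p'q'}$. It is also not a graph as in Theorem~\ref{thm:class}(3) for any parts $H',Y',Z'$: there (L2) gives $|Y'|,|Z'|\ge2$, so Lemma~\ref{lem:rigid} would again make $K$ a biclique.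

It remains to show that $G$ is balanced. Let $C$ be a hole of length greater than $4$. An edge of $G$ between two nodes of $C$ is an edge of $C$. We distinguish cases by the edges of $K$ in $C$.

\emph{Case 1: $C$ contains no edge of $K$.} The classes that $C$ meets form a stable set of the path $Y_1-Z_1-Y_2-Z_2$, so the links of $C$ lie in $Y$, in $Z$, or in $Y_1\cup Z_2$. In the first two cases Lemma~\ref{lem:onetype} applies. In the third, apply Lemma~\ref{lem:reroute} with $D=Z_2$ and $S=Y_1$. Either the length of $C$ is $\equiv0$, or it is congruent to the length of a cycle of $G[V(H)\cup Y_1]$, which is $\equiv 0$ by Lemma~\ref{lem:onetype}.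

\emph{Case 2: $C$ contains an edge $zy$ with $z\in Z_1$, $y\in Y_2$.} The link $z$ is adjacent to all of $Y$ and $y$ is adjacent to all of $Z$. So $C$ contains at most one further link $t\in Y$ and at most one further link $s\in Z$, and the links of $C$ form a subpath $T$ of the form $t,z,y,s$, where $t$ or $s$ may be missing. The rest of $C$ is an arc $Q$ that joins ends of the two endpoints of $T$ and, $C$ being chordless, contains no other end of a node of $T$. If $T$ has at most three nodes, Lemma~\ref{lem:short} applies. Let $T$ have four nodes. Then $t$ and $s$ are nonadjacent, since otherwise $C$ would be a $4$-cycle, so $t\in Y_1$ and $s\in Z_2$. The eight ends of the nodes of $T$, one in each block, are in the forward order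
\[
t^0,\ y^0,\ z^1,\ s^1,\ y^2,\ s^3,\ t^2,\ z^3 .
\]
The arc $Q$ joins an end of $t$ to an end of $s$ that are consecutive in this cyclic list, so it is the forward arc from $s^3$ to $t^2$, of length $\equiv2-3\equiv3$. The length of $C$ is $\equiv 3+2+3\equiv0$, counting $Q$, the two edges between $Q$ and $T$, and the three edges of $T$.

\emph{Case 3: $C$ contains no edge between $Z_1$ and $Y_2$, but an edge between $Y_1$ and $Z_1$.} Since $C$ meets $Z_1$, it misses $Y_2$. By (C2) the nodes of $C$ in $Y_1\cup Z_1$ form a subpath $T$ with $2$ or $3$ nodes. The other links of $C$ lie in $Z_2$. The links of $T$ have no neighbors in $Z_2$ and no ends in $I_Z$, so Lemma~\ref{lem:reroute} applies with $D=Z_2$ and $S=V(T)$. As $T$ lies outside $J$, we obtain a cycle $C^*$ of $G[V(H)\cup V(T)]$ that contains the path $T$ and has the length of $C$ modulo $4$. The rest of $C^*$ is an arc $Q^*$ joining ends of the two endpoints of $T$. The ends of nodes of $T$ lie outside $I_Z$, where $C^*$ and $C$ agree, so $Q^*$ contains the same ends of nodes of $T$ as $C$ does. Since $C$ is chordless, these are only the two neighbors on $C$ of the endpoints of $T$. Lemma~\ref{lem:short} shows that $C^*$, and hence $C$, has length $\equiv0$.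

\emph{Case 4: $C$ contains no edge between $Z_1$ and $Y_2$, but an edge between $Y_2$ and $Z_2$.} Since $C$ meets $Y_2$, it misses $Z_1$. By (C2) the nodes of $C$ in $Y_2\cup Z_2$ form a subpath $T$ with $2$ or $3$ nodes, and the other links of $C$ lie in $Y_1$. The links of $T$ have no neighbors in $Y_1$ and no ends in $I_Y$. The argument of Case 3 applies with $D=Y_1$, $S=V(T)$ and $I_Y$ in place of $I_Z$.

Every edge of $K$ joins $Y_1$ to $Z_1$, $Z_1$ to $Y_2$, or $Y_2$ to $Z_2$, so the four cases are exhaustive and $G$ is balanced.
\end{proof}

\begin{thebibliography}{1}
\bibitem{DBM} \emph{Decomposition of Balanced Matrices}, \texttt{http://www.dtic.mil/dtic/tr/fulltext/u2/a247397.pdf}.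
\end{thebibliography}
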